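# Draining invariant functions: diagonal conjugacy in type $\mathrm{II}_\infty$ ergodic full groups

## 1. A drain attached to the unit interval

Let $\lambda$ be Lebesgue measure on $\mathbb R$, let $\alpha$ be irrational, and let $0<\tau<1$. Put $L=[0,1)$ and let $R:L\to L$ be the rotation $R(x)=x+\alpha \bmod 1$. Consider the pair $U=(U_1,U_2)$ of measure-preserving bijections of $\mathbb R$, where $U_1=R$ on $L$, $U_1=\mathrm{id}$ off $L$, and $U_2=\mathrm{id}$. Call a function $f$ *$U$-invariant* if $f\circ U_i=f$ almost everywhere for each $i$. The indicator $1_L$ is $U$-invariant and integrable.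

We now change $U$ into a pair $U'$. The change inside $L$ has measure only $\tau$, but afterwards *every* integrable invariant $f:\mathbb R\to[0,1]$ is zero. Let $C=[0,\tau)\subseteq L$ and cut $Z=\mathbb R\setminus L$ into pieces of measure $\tau$ indexed by $\mathbb Z$:
$$Z_n=[1+n\tau,1+(n+1)\tau)\ (n\ge0),\qquad Z_{-n}=[-n\tau,-(n-1)\tau)\ (n\ge1).$$
Let $S:Z\to Z$ be the bijection that carries each $Z_n$ onto $Z_{n+1}$ by a translation (by $\tau$, except that $Z_{-1}=[-\tau,0)$ goes to $Z_0=[1,1+\tau)$ by $1+\tau$). Define
$$U_1'(x)=\begin{cases}x+1 & x\in C\\ R(x-1)& x\in Z_0\\ R(x)& x\in L\setminus C\\ x& x\in Z\setminus Z_0,\end{cases}\qquad U_2'(x)=\begin{cases}x&x\in L\\ S(x)&x\in Z.\end{cases}$$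
A point of $C$ now makes a detour: instead of going directly to $R(x)$ it first visits $x+1\in Z_0$, and only then goes to $R(x)$. Both maps are bijections. On $L$, the pair $U'$ differs from $U$ only on $C$.

Let $f:\mathbb R\to[0,1]$ be $U'$-invariant with $\int f<\infty$. On $Z$ we have $f\circ S=f$, so the integrals $\int_{Z_n}f$, $n\in\mathbb Z$, are all equal. Their sum is finite, so they vanish, and $f=0$ a.e. on $Z$. For almost every $x\in C$ we get $f(x)=f(x+1)=0$. Also $f|_L$ is $R$-invariant: off $C$ this is clear, and for $x\in C$ we have $f(x)=f(x+1)=f(U'_1(x+1))=f(R(x))$. Every $R$-orbit is dense in $L$ and so meets $C$. Hence $f=0$ a.e. on $L$ too.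

I call the set $Z$ with its shift $S$ a *drain*. It works because of two things: the shift kills integrable invariant functions, and an arbitrarily small set $C$ meets every orbit of the old system. The second is possible only because the orbits are infinite. If all orbits in $L$ had at most $N$ points, a set meeting each of them would need measure at least $\lambda(L)/N$.

The drain will prove that certain groups have no non-meager diagonal conjugacy class. The link is this: a tuple whose conjugacy class is non-meager must have integrable invariant functions that are close to $1$ on any prescribed set of finite measure, and drains destroy such functions.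

## 2. Full groups, approximate finiteness, ample generics, and the two theorems

**Setting.** Throughout, $(X,\mu)$ is a standard Borel space with a non-atomic, $\sigma$-finite, infinite measure, and $\mathcal R\subseteq X\times X$ is a *countable Borel equivalence relation*: it is a Borel set and all its classes are countable. We assume that $\mathcal R$ is *measure-preserving* (every Borel partial bijection whose graph lies in $\mathcal R$ preserves $\mu$) and *ergodic* (every $\mathcal R$-invariant Borel set is null or conull).

**Definition (full group).** $[\mathcal R]$ is the group of all Borel bijections $T:X\to X$, identified up to null sets, such that $T(x)\,\mathcal R\,x$ for almost every $x$. Its topology has as basic neighborhoods of $T$ the sets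
$$\mathcal V_{F,\epsilon}(T)=\{U\in[\mathcal R]:\mu(\{x\in F:T(x)\ne U(x)\})<\epsilon\},\qquad \mu(F)<\infty,\ \epsilon>0 .$$
With this topology $[\mathcal R]$ is a Polish group. A group $\mathbb G=[\mathcal R]$ arising in this way is a *type $\mathrm{II}_\infty$ ergodic full group*. (As the word "group" requires, if $T$ belongs to $[\mathcal R]$ then $T^{-1}(y)\,\mathcal R\,y$ for almost every $y$ as well.)

For example, let $\Lambda$ be a countable dense subgroup of $\mathbb R$ and let $x\sim y$ mean $x-y\in\Lambda$. With $\Lambda=\mathbb Z+\mathbb Z\alpha+\mathbb Z\tau$, all the maps of Section 1 lie in the full group of this relation, since they move each point by an element of $\Lambda$.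

**Definition (approximate finiteness).** For $T_1,\dots,T_r\in\mathbb G$ let $\mathcal G_{T_1,\dots,T_r}$ be the graph on $X$ with oriented edges $(x,T_i(x))$, $i=1,\dots,r$. The group $\mathbb G$ is *approximately finite* if for all $r$, all $T_1,\dots,T_r\in\mathbb G$, every Borel $F$ with $\mu(F)<\infty$ and every $\epsilon>0$ there is a Borel $F_\epsilon\subseteq X$ such that $\mu(F\setminus F_\epsilon)<\epsilon$ and the graph induced by $\mathcal G_{T_1,\dots,T_r}$ on $F_\epsilon$ has only finite connected components.

Examples on both sides of this definition come in Section 4.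

**Definition (ample generics).** A Polish group $G$ has *ample generics* if for every $r\ge1$ the diagonal conjugation action $g\cdot(g_1,\dots,g_r)=(gg_1g^{-1},\dots,gg_rg^{-1})$ of $G$ on $G^r$ has a comeager orbit.

Recall that a set is *nowhere dense* if its closure has empty interior, *meager* if it is a countable union of nowhere dense sets, and *comeager* if its complement is meager. By the Baire category theorem, a nonempty open subset of a Polish space is never meager.

Two facts are quoted as background. The full group $[\mathbb Q]_\lambda$ of the relation $x-y\in\mathbb Q$ on $(\mathbb R,\lambda)$ is approximately finite and has ample generics. And every type $\mathrm{II}_\infty$ ergodic full group has a comeager conjugacy class, which is the case $r=1$ of the definition above. The slides "Polish groups and non-free actions in the discrete or measurable context" (https://webusers.imj-prg.fr/~francois.le-maitre/travaux/hdr/HDR-slides.pdf) are the source of the following conjecture: *if a type $\mathrm{II}_\infty$ ergodic full group is not approximately finite, then it does not have ample generics.* It is true.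

> **Theorem A.** Let $\mathbb G=[\mathcal R]$ be a type $\mathrm{II}_\infty$ ergodic full group which is not approximately finite. Then for every $r\ge2$, every orbit of the diagonal conjugation action of $\mathbb G$ on $\mathbb G^r$ is meager. In particular $\mathbb G$ does not have ample generics.

> **Theorem B.** For a type $\mathrm{II}_\infty$ ergodic full group $\mathbb G=[\mathcal R]$ the following are equivalent: (1) $\mathbb G$ is approximately finite; (2) $\mathcal R$ is hyperfinite, i.e. on a conull $\mathcal R$-invariant Borel set it is an increasing union of Borel equivalence relations with finite classes; (3) $\mathbb G$ has ample generics; (4) $\mathbb G^2$ has a comeager diagonal conjugacy orbit; (5) for some $r\ge2$, $\mathbb G^r$ has a non-meager diagonal conjugacy orbit.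

Theorem A settles the conjecture; Theorem B is supplementary. The value $r=2$ in Theorem A is optimal, because for $r=1$ there is always a comeager class.

## 3. Matching, correcting, marking, and taking limits

This section collects the tools. All are standard, but everything later leans on them, so we prove them.

**Null sets.** By the Feldman–Moore theorem, $\mathcal R$ is the orbit relation of a countable group $\Gamma=\{\gamma_n\}$ of Borel automorphisms of $X$. These preserve $\mu$, so the $\mathcal R$-saturation of a null set is null.

Each $T\in\mathbb G$ has a representative with $T(x)\,\mathcal R\,x$ for *all* $x$. Indeed let $N=\{x:\neg\,T(x)\,\mathcal R\,x\}$, a null set. Since $T^{-1}\in\mathbb G$, the set $T(N)=\{y:\neg\,T^{-1}(y)\,\mathcal R\,y\}$ is null. Let $N'$ be the $\mathcal R$-saturation of $N\cup T(N)$. It is null and $T$ maps $X\setminus N'$ onto itself, so we may redefine $T$ as the identity on $N'$. We always use such representatives; they preserve $\mu$.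

Likewise, if a construction produces a bijection only between two conull sets, with graph in $\mathcal R$, we replace it by the identity on the (null) saturation of the exceptional sets. Hence every identity or invariance stated below may be assumed to hold everywhere off an $\mathcal R$-invariant null set on which all the constructed elements are the identity.

An *iso in $\mathcal R$* is a (mod null) Borel bijection between Borel sets with graph in $\mathcal R$; it preserves $\mu$. Since $\mu$ is $\sigma$-finite and non-atomic, a Borel set $A$ has Borel subsets of every measure in $[0,\mu(A)]$. In particular a set of infinite measure can be partitioned into countably infinitely many sets of any one prescribed measure in $(0,\infty]$.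

In the definition of approximate finiteness we may replace $F_\epsilon$ by $F_\epsilon\cap F$, so we may assume $F_\epsilon\subseteq F$. We may also require only that almost every point of $F_\epsilon$ has a finite component: the set of points with infinite component is Borel and a union of components, so when it is null we delete it.

**Fact 1 (matching).** *If $\mu(A)=\mu(B)$, finite or infinite, there is an iso in $\mathcal R$ from $A$ to $B$.*

*Proof.* Suppose the measure is finite. Match greedily: at stage $n$ take all points $x$ of the still unmatched part of $A$ such that $\gamma_nx$ lies in the still unmatched part of $B$, and match $x$ with $\gamma_nx$. Let $A',B'$ be what is never matched. They have equal measure. If $x\in A'$ and $\gamma_nx\in B'$, then $x$ would have been matched at stage $n$ at the latest; so $\gamma_nA'\cap B'=\emptyset$ for every $n$. Thus the $\mathcal R$-saturation of $A'$ misses $B'$, and by ergodicity $A'$ or $B'$ is null, hence both are. If the measure is infinite, partition both sets into countably many pieces of measure $1$ and match the pieces. $\square$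

**Fact 2 (correction).** *If $\mu(L)<\infty$, $K\subseteq L$, and $U\in\mathbb G$ satisfies $U(K)\subseteq L$, there is $U^1\in\mathbb G$ with $U^1=U$ on $K$, $U^1(L)=L$ and $U^1=\mathrm{id}$ off $L$.*

*Proof.* Since $\mu(K)=\mu(U(K))$ and $\mu(L)<\infty$, we have $\mu(L\setminus K)=\mu(L\setminus U(K))$. Use Fact 1 to map $L\setminus K$ onto $L\setminus U(K)$. $\square$

**Fact 3 (markers).** *Let a countable group $\Lambda$ act by Borel automorphisms on a standard Borel space $Y$ with all orbits infinite. There are Borel sets $C_1\supseteq C_2\supseteq\cdots$, each meeting every orbit, with $\bigcap_nC_n=\emptyset$. If $\mu$ is a measure with $\mu(Y)<\infty$, then $\mu(C_n)\to0$.*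

*Proof.* We may assume that $Y$ is a Borel subset of $2^{\mathbb N}$. For $s\in2^n$ let $N_s$ be the set of points extending $s$, and let $s_n(x)$ be the lexicographically least $s\in2^n$ such that $\Lambda x\cap N_s$ is infinite. It exists since $\Lambda x$ is infinite and there are finitely many $s\in 2^n$. It is a Borel function of $x$ because $\Lambda$ is countable, and it depends only on the orbit. Moreover $s_{n+1}(x)$ extends $s_n(x)$: a sequence of length $n+1$ with infinite intersection restricts to one of length $n$ with infinite intersection, and $s_n(x)$ has some one-step extension with infinite intersection.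

Put $D_n=\{x\in Y:x\in N_{s_n(x)}\}$. These Borel sets decrease and each meets every orbit in an infinite set. Their intersection $D$ meets each orbit in at most one point, namely the common extension of the $s_n(x)$. So $C_n=D_n\setminus D$ meets every orbit, and $\bigcap_nC_n=\emptyset$. The last claim is continuity of a finite measure along a decreasing sequence. $\square$

**Topology.** The sets $\mathcal V_{F,\epsilon}(T)$ are open: if $d=\mu\{x\in F:U(x)\ne T(x)\}<\epsilon$ then $\mathcal V_{F,\epsilon-d}(U)\subseteq\mathcal V_{F,\epsilon}(T)$. A neighborhood basis at $U\in\mathbb G^r$ is given by the sets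
$$\{U':\mu\{x\in K:U'_i(x)\ne U_i(x)\}<\tau\ \text{for all }i\},\qquad \mu(K)<\infty,\ \tau>0,$$
and $K$ may be enlarged at will. Since $\mathbb G$ is Polish, $\mathbb G$ and $\mathbb G^r$ are metrizable and second countable, hence Lindelöf together with all their subspaces. Each $g\in\mathbb G$ acts on $\mathbb G^r$ by a homeomorphism.

**Weak-$*$ limits.** The unit ball of $L^\infty(X,\mu)=L^1(X,\mu)^*$ is weak-$*$ compact and metrizable. If $f_n\to f$ weak-$*$ and $0\le f_n\le1$, then $0\le f\le1$, and $\int_Df_n\to\int_Df$ whenever $\mu(D)<\infty$. Letting $D$ increase to $X$, we see that $\int f_n\le a$ for all $n$ implies $\int f\le a$. For $U\in\mathbb G$ the maps $f\mapsto f\circ U^{\pm1}$ are weak-$*$ continuous, since $\int h\,(f\circ U^{-1})\,d\mu=\int(h\circ U)\,f\,d\mu$, and likewise with $U$ and $U^{-1}$ exchanged.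

**Orbits of a tuple.** For $U\in\mathbb G^r$, a *$U$-orbit* is an orbit of $\langle U_1,\dots,U_r\rangle$. The set $\mathrm{Inf}(U)$ of points with infinite $U$-orbit is Borel: $x\in\mathrm{Inf}(U)$ means that for each $N$ some $N$ words in $U$ send $x$ to $N$ distinct points. A function $f$ is *$U$-invariant* if $f\circ U_i=f$ a.e. for all $i$.

## 4. One transformation is never an obstruction; free generators can be

**Observation (the case of one transformation).** *For a single $T\in\mathbb G$, every $F$ with $\mu(F)<\infty$ and every $\epsilon>0$, there is $F_\epsilon\subseteq F$ with $\mu(F\setminus F_\epsilon)<\epsilon$ on which $\mathcal G_T$ induces a graph with only finite components.*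

*Proof.* The graph $\mathcal G_T$ is a union of cycles and bi-infinite lines. First we show that for every $P$ with $\mu(P)<\infty$, almost every point of $P$ whose component in the graph induced on $P$ is infinite has its whole $T$-orbit inside $P$. If an infinite component is not a whole line, it is a half-line. Consider the set $E$ of starting points: $x\in P$ with $T^{-1}x\notin P$ and $T^kx\in P$ for all $k\ge0$. The sets $T^kE$, $k\ge0$, lie in $P$ and have equal measure. They are disjoint: if $T^nx=T^my$ with $x,y\in E$ and $n>m$, then $T^{-1}y=T^{n-m-1}x\in P$, a contradiction. As $\mu(P)<\infty$, $E$ is null. The same argument for $T^{-1}$ handles half-lines in the other direction, and the saturation of a null set is null.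

Now let $Y$ be the set of points whose $T$-orbit is infinite and contained in $F$. By Fact 3 there is a Borel $C\subseteq Y$ with $\mu(C)<\epsilon$ that meets every $T$-orbit in $Y$. Apply the first paragraph to $P=F\setminus C$. Almost every point with infinite component has a whole infinite orbit inside $F\setminus C$; this orbit lies in $Y$ and so meets $C$, which is absurd. Thus almost every point of $F\setminus C$ has a finite component, and deleting a null set finishes. $\square$

So a failure of approximate finiteness is never visible on one transformation. It can be visible on two.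

**Example (a group that is not approximately finite).** Let $\mathbb F_2=\langle a,b\rangle$ act by shift on $Y=\{0,1\}^{\mathbb F_2}$ with the uniform product measure $\nu$. Recall that this action preserves $\nu$, is ergodic, and is free after deleting an invariant null set. Let $X=Y\times\mathbb N$ with $\mathbb N=\{0,1,\dots\}$, let $\mu$ be $\nu$ times counting measure, and let $(y,m)\,\mathcal R\,(y',n)$ if $y,y'$ are in the same $\mathbb F_2$-orbit. A partial bijection with graph in $\mathcal R$ splits into countably many pieces of the form $(y,m)\mapsto(\gamma y,n)$, so $\mathcal R$ is measure-preserving. An invariant Borel set has the form $A\times\mathbb N$ with $A$ shift-invariant, so $\mathcal R$ is ergodic. Let $T_1,T_2$ act on $F=Y\times\{0\}$ as $a,b$ and be the identity elsewhere.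

Suppose $F'\subseteq F$ is such that almost every component of the graph induced on $F'$ is finite. We regard $F'$ as a subset of $Y$ and let $\deg(y)$ be the number of $s\in\{a,a^{-1},b,b^{-1}\}$ with $sy\in F'$. By freeness the graph on $F$ is a forest in which every point has four distinct neighbors. We compute $\int_{F'}\deg\,d\nu$ in two ways. On the one hand,
$$\int_{F'}\deg\,d\nu=\sum_s\nu(F'\cap s^{-1}F')\ \ge\ 4\big(\nu(F')-(1-\nu(F'))\big)=8\nu(F')-4 .$$
On the other hand, a component with $k$ points is a tree with $k-1$ edges and degree sum $2k-2$. Fix a Borel linear order. For $1\le j\le k$ let $P_j$ be the set of $j$-th points of components of size $k$. The maps $P_1\to P_j$ preserve $\nu$, so the integral of $\deg$ over $P_1\cup\dots\cup P_k$ is $(2k-2)\nu(P_1)\le2k\,\nu(P_1)$. Summing over $k$ gives $\int_{F'}\deg\,d\nu\le2\nu(F')$. Hence $8\nu(F')-4\le2\nu(F')$, that is, $\nu(F')\le2/3$. So no $F'\subseteq F$ with $\mu(F\setminus F')<1/3$ works, and $[\mathcal R]$ is not approximately finite.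

## 5. Finite-orbit tuples, the zero–one law, and why density is not enough

Suppose $\mathbb G$ is not approximately finite. When $\mathbb G$ *is* approximately finite, the comeager orbit in $\mathbb G^r$ can be written down (Section 10): it consists of the tuples all of whose orbits are finite, with each finite orbit type occupying infinite measure. A sensible first move is to show that this orbit is not dense if approximate finiteness fails. That is easy enough (Lemma 5 below gives a nonempty open set of tuples having many infinite orbits), but it only eliminates one candidate. Some other orbit might be comeager, or merely non-meager.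

A second natural move is to look for a conjugacy invariant of tuples, such as $\mu(\mathrm{Inf}(U))$, that takes different values on two non-meager sets. This cannot work, for the following reason.

**Lemma 1 (topological transitivity).** For all nonempty open $O_1,O_2\subseteq\mathbb G^r$ there is $g\in\mathbb G$ with $O_1\cap g\cdot O_2\ne\emptyset$.

*Proof.* The purpose is to place a copy of a tuple from $O_2$ in a region that $O_1$ does not test. Let $S\in O_1$, $T\in O_2$. There is $F$ of finite measure such that tuples agreeing a.e. on $F$ with $S$ (resp. $T$) lie in $O_1$ (resp. $O_2$). Let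
$$D=F\cup\bigcup_iS_iF\cup\bigcup_iT_iF .$$
Choose $D'\subseteq X\setminus D$ with $\mu(D')=\mu(D)$, and let $h\in\mathbb G$ exchange $D$ and $D'$ by an iso in $\mathcal R$ (Fact 1) and its inverse, and be the identity elsewhere. By Fact 2, with $L=D$ and $K=F$, there are $\hat S_i,\hat T_i\in\mathbb G$ preserving $D$ and agreeing on $F$ with $S_i,T_i$ respectively. Let $Q_i=\hat S_i$ on $D$, $Q_i=h\hat T_ih^{-1}$ on $D'$, and $Q_i=\mathrm{id}$ elsewhere. Then $Q_i=S_i$ on $F$, so $Q\in O_1$. On $F\subseteq D$ we have $h^{-1}Q_ih=\hat T_i=T_i$, so $h^{-1}\cdot Q\in O_2$. Thus $Q\in O_1\cap h\cdot O_2$. $\square$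

Consequently a conjugation-invariant set $A\subseteq\mathbb G^r$ with the Baire property is meager or comeager. Otherwise $A$ is comeager in some nonempty open $O_1$ and its complement is comeager in some nonempty open $O_2$. By invariance the complement is also comeager in $g\cdot O_2$, and if $O_1\cap g\cdot O_2\neq\emptyset$ this contradicts the Baire category theorem. So every real-valued Borel invariant is constant on a comeager set, whether or not a non-meager orbit exists. We therefore need a property that a tuple has *because* its orbit is non-meager. Section 6 finds one: the existence of integrable invariant functions.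

Infinite orbits alone do not contradict this property. The rotation of Section 1 has infinite orbits in $L$ and yet $1_L$ is integrable and invariant. The contradiction must come from perturbing, as the drain does. But a perturbed tuple $U'$ need not be conjugate to $U$, and if we learn only that drained tuples are dense in an open set, nothing follows: a non-meager set can have a dense complement. We need the tuples that have invariant functions to lie in countably many closed sets, so that density of the complements gives meagerness. Having an integrable invariant function close to $1$ on a given set is not a closed condition. On $\mathbb R$ with the relation $x-y\in\mathbb Q$, let $T(x)=x+1$, and let $U^n$ be $x\mapsto x+1$ on $[-n,n-1)$, $x\mapsto x-2n+1$ on $[n-1,n)$, and the identity elsewhere. Then $U^n\to T$, and $1_{[-n,n)}$ is $U^n$-invariant. But an integrable $T$-invariant function has the same integral on all intervals $[k,k+1)$, so if it is non-negative it is zero. In this example the integrals $\int 1_{[-n,n)}=2n$ are unbounded. With a bound $a$ on the integral the condition is closed, and letting $a$ run over $\mathbb N$ costs only a countable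 union. This is the plan.

## 6. Non-meager orbits force integrable invariant functions

**Lemma 2.** Suppose $U\in\mathbb G^r$ has non-meager orbit. For every $K$ with $\mu(K)<\infty$ and every $\eta>0$ there is a $U$-invariant $f:X\to[0,1]$ with
$$\int f\,d\mu<\infty\qquad\text{and}\qquad\int_Kf\,d\mu\ge\mu(K)-\eta .$$

*Proof.*

**Step 1: conjugators near the identity already give a somewhere dense set.** Let $V=\{g\in\mathbb G:\mu\{x\in K:g(x)\ne x\}<\eta\}$, an open neighborhood of $1$. By the Lindelöf property $\mathbb G=\bigcup_nh_nV$ for countably many $h_n$. So the orbit of $U$ is $\bigcup_nh_n\cdot(V\cdot U)$, and some $h_n\cdot(V\cdot U)$ is non-meager. Since $h_n$ acts by a homeomorphism, $V\cdot U$ is non-meager, and $\overline{V\cdot U}$ contains a nonempty open set $W'$.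

**Step 2: find in $W'$ a tuple preserving a set of finite measure.** Choose $U^0\in W'$, and $K'\supseteq K$ of finite measure and $\tau>0$ such that every tuple agreeing with $U^0$ on $K'$ up to measure $<\tau$ in each coordinate lies in $W'$. Let $L=K'\cup\bigcup_iU^0_i(K')$, so $\mu(L)<\infty$. By Fact 2 there is $U^1\in\mathbb G^r$ with $U^1_i=U^0_i$ on $K'$ and $U^1_i(L)=L$. Then $U^1\in W'\subseteq\overline{V\cdot U}$, so there are $g_n\in V$ with $U^{(n)}:=g_n\cdot U\to U^1$.

**Step 3: pull $L$ back to almost $U$-invariant sets.** Let $B_n=g_n^{-1}(L)$, so $\mu(B_n)=\mu(L)$. If $x\in K$ and $g_nx=x$, then $g_nx\in L$, so $x\in B_n$. Therefore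
$$\mu(K\setminus B_n)\le\mu\{x\in K:g_nx\ne x\}<\eta .$$
Here it matters that $g_n\in V$, not just $g_n\in\mathbb G$. Since $U_i=g_n^{-1}U^{(n)}_ig_n$, we have $U_iB_n=g_n^{-1}U_i^{(n)}L$, and hence
$$\mu(U_iB_n\triangle B_n)=\mu(U_i^{(n)}L\triangle L)=\mu(U^{(n)}_iL\triangle U^1_iL)\le2\mu\{x\in L:U_i^{(n)}(x)\ne U_i^1(x)\}\to0 .$$
The inequality holds because a point of $U_i^{(n)}L\setminus U^1_iL$ is the image under $U^{(n)}_i$ of a point of $L$ where the two maps disagree, and symmetrically.

**Step 4: take a limit.** Pass to a subsequence with $1_{B_n}\to f$ weak-$*$; then $0\le f\le1$. For $h\in L^1$, since $1_{B_n}\circ U_i^{-1}=1_{U_iB_n}$,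
$$\Big|\int h\,(1_{B_n}\circ U_i^{-1}-1_{B_n})\,d\mu\Big|\le\int_{U_iB_n\triangle B_n}|h|\,d\mu\to0$$
by absolute continuity of the integral. By weak-$*$ continuity of composition, the left side converges to $|\int h\,(f\circ U_i^{-1}-f)\,d\mu|$. So $f\circ U_i^{-1}=f$ a.e. and $f$ is $U$-invariant. Finally $\int f\le\mu(L)<\infty$ and $\int_Kf=\lim\mu(K\cap B_n)\ge\mu(K)-\eta$. $\square$

For a small example, take $r=1$ and the translation $T(x)=x+1$ in the full group of $x-y\in\mathbb Q$: its only non-negative integrable invariant function is $0$, so its conjugacy class is meager.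

For $F$ with $\mu(F)<\infty$, $c>0$ and $a\in\mathbb N$, let $M_a=M_a(F,c)$ be the set of $U\in\mathbb G^r$ admitting a $U$-invariant $f:X\to[0,1]$ with
$$\int f\le a\qquad\text{and}\qquad\int_Ff\ge\mu(F)-\frac c2 .$$

**Lemma 3.** $M_a$ is closed. If $U$ has non-meager orbit, then $U\in\bigcup_{a\in\mathbb N}M_a$.

*Proof.* The second statement is Lemma 2 with $K=F$ and $\eta=c/2$. For the first, let $U^n\in M_a$ with witnesses $f_n$, and let $U^n\to U$. Pass to a subsequence with $f_n\to f$ weak-$*$. Then $0\le f\le1$, $\int f\le a$ and $\int_Ff\ge\mu(F)-c/2$. We must check that $f$ is $U$-invariant. Let $h$ be bounded and supported on a set $D$ of finite measure. Using weak-$*$ continuity of composition with the *fixed* map $U_i$, and then $f_n=f_n\circ U^n_i$,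
$$\int h\,(f\circ U_i-f)=\lim_n\int h\,(f_n\circ U_i-f_n)=\lim_n\int h\,(f_n\circ U_i-f_n\circ U_i^n).$$
The last integrand vanishes where $U_i=U_i^n$ and is at most $\|h\|_\infty$ elsewhere on $D$. So the limit is bounded in absolute value by $\limsup_n\|h\|_\infty\,\mu\{x\in D:U_i(x)\ne U^n_i(x)\}=0$. Such $h$ are dense in $L^1$, so $f\circ U_i=f$ a.e. $\square$

## 7. Two generators, and an open set of tuples with many infinite orbits

The failure of approximate finiteness comes with some number $m$ of transformations. We first code them into two.

**Lemma 4.** Suppose $\mathbb G$ is not approximately finite and $r\ge2$. Then there are $T\in\mathbb G^r$, $F$ with $\mu(F)<\infty$ and $\epsilon>0$ such that for no Borel $F'\subseteq F$ with $\mu(F\setminus F')<\epsilon$ does $\mathcal G_{T_1,\dots,T_r}$ induce on $F'$ a graph in which a.e. point has a finite component.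

*Proof.*

**Step 1: construct $T$ from a given witness.** By assumption there is a witness $S_1,\dots,S_m$, $F^0$, $\epsilon$ of the failure, for some $m\ge1$. Choose pairwise disjoint $F_1,\dots,F_m$ of measure $\mu(F^0)$ and isos $\theta_j:F^0\to F_j$ in $\mathcal R$. By Fact 2, with $L=F^0$ and $K=F^0\cap S_j^{-1}F^0$, the restriction of $S_j$ to $F^0\cap S_j^{-1}F^0$ extends to an iso $\sigma_j$ of $F^0$ onto itself. Let $F=\bigsqcup_jF_j$ and define
$$T_1(\theta_j(x))=\theta_{j+1}(x)\ (j\bmod m),\qquad T_2=\theta_j\sigma_j\theta_j^{-1}\ \text{on }F_j,$$
both the identity off $F$, and $T_i=\mathrm{id}$ for $i\ge3$. Thus $T_1$ moves cyclically between $m$ copies of $F^0$, and on the $j$-th copy $T_2$ plays the role of $S_j$.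

**Step 2: a good set for $T$ would give a good set for $S$.** Suppose $F'\subseteq F$, $\mu(F\setminus F')<\epsilon$ and a.e. component of the graph induced on $F'$ is finite. Deleting a null set, assume that all are finite. Let $F''=\{x\in F^0:\theta_j(x)\in F'\ \text{for all }j\}$, minus an $\mathcal R$-invariant null set off which all the defining identities hold. Then
$$\mu(F^0\setminus F'')\le\sum_j\mu(F_j\setminus F')=\mu(F\setminus F')<\epsilon .$$
Let $x$ and $S_jx$ both be in $F''$. Then $\sigma_jx=S_jx$, and there is a path inside $F'$ from $\theta_1(x)$ to $\theta_1(S_jx)$: go from $\theta_1(x)$ to $\theta_j(x)$ by $T_1$-edges, then to $\theta_j(S_jx)$ by a $T_2$-edge, then to $\theta_1(S_jx)$ by $T_1$-edges. All the points used have the form $\theta_k(x)$ or $\theta_k(S_jx)$, so they lie in $F'$. So $\theta_1$ maps each component of the $S$-graph on $F''$ injectively into a finite component on $F'$. Hence these components are finite, contradicting the choice of $S,F^0,\epsilon$. $\square$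

From here to the end of Section 9, $\mathbb G$ is not approximately finite and $r\ge2$. Fix $T,F,\epsilon$ as in Lemma 4, put $c=\epsilon/2$, and let
$$W_0=\{U\in\mathbb G^r:\mu\{x\in F:U_i(x)\ne T_i(x)\}<\epsilon/(2r)\ \text{for all }i\},$$
which is open and nonempty.

**Lemma 5.** For every $U\in W_0$, $\mu(F\cap\mathrm{Inf}(U))\ge c$.

*Proof.* Otherwise let $F'=\{x\in F:U_i(x)=T_i(x)\ \text{for all }i\}\setminus\mathrm{Inf}(U)$. Then $\mu(F\setminus F')<r\cdot\epsilon/(2r)+c=\epsilon$. If $(x,T_i(x))$ is an edge of the $T$-graph induced on $F'$, then $x\in F'$ gives $T_i(x)=U_i(x)$. So the components of this graph lie in $U$-orbits of points outside $\mathrm{Inf}(U)$, which are finite. This contradicts Lemma 4. $\square$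

So no tuple in $W_0$ can be perturbed, within $W_0$, to have only finite orbits. This stability is what approximate finiteness would destroy.

## 8. Drains make $M_a$ nowhere dense in $W_0$

**Lemma 6.** For every $a\in\mathbb N$, $M_a(F,c)\cap W_0$ is nowhere dense.

*Proof.* It suffices to find, in every nonempty open $W\subseteq W_0$, some $U'\in W\setminus M_a$. Indeed, if $\overline{M_a\cap W_0}$ contained a nonempty open set $O$, then $O\subseteq M_a$ since $M_a$ is closed, while $W=O\cap W_0$ would be nonempty since $O$ meets $M_a\cap W_0$; this would leave no room for $U'$.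

**Step 1: confine the action to a set $L$ of finite measure.** Pick $U\in W$, and $K\supseteq F$ of finite measure and $\tau>0$ such that any tuple agreeing with $U$ on $K$ up to measure $<\tau$ in each coordinate is in $W$. Let $L=K\cup\bigcup_iU_i(K)$, so $\mu(L)<\infty$. By Fact 2 there is $U^1\in\mathbb G^r$ with $U_i^1=U_i$ a.e. on $K$, $U^1_i(L)=L$ and $U^1_i=\mathrm{id}$ off $L$. By the convention on null sets we take representatives that are Borel bijections of $X$ for which the last two properties hold everywhere. Then $U^1\in W\subseteq W_0$.

**Step 2: a small set meeting all infinite orbits.** The set $Y=\mathrm{Inf}(U^1)$ is Borel and $U^1$-invariant. It is contained in $L$, because points off $L$ are fixed. By Lemma 5, $\mu(Y\cap F)\ge c>0$. All $U^1$-orbits in $Y$ are infinite and $\mu(Y)<\infty$, so Fact 3 gives a Borel $C\subseteq Y$ that meets every $U^1$-orbit in $Y$ and has $\mu(C)<\tau$. Also $\mu(C)>0$; otherwise $Y$, the $U^1$-saturation of $C$, would be null.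

**Step 3: attach the drain.** Let $Z=X\setminus L$, a set of infinite measure, and partition $Z=\bigsqcup_{n\in\mathbb Z}Z_n$ with $\mu(Z_n)=\mu(C)$. By Fact 1 choose isos $\theta:C\to Z_0$ and $s_n:Z_n\to Z_{n+1}$ in $\mathcal R$, and let $S=\bigcup_ns_n$, a bijection of $Z$. Define
$$U'_1(x)=\begin{cases}\theta(x)&x\in C\\ U_1^1(\theta^{-1}(x))&x\in Z_0\\ U_1^1(x)&x\in L\setminus C\\ x&x\in Z\setminus Z_0,\end{cases}\qquad U'_2=\begin{cases}U_2^1&\text{on }L\\ S&\text{on }Z,\end{cases}\qquad U'_i=U_i^1\ (i\ge3).$$
The images under $U'_1$ of $C$, $Z_0$, $L\setminus C$, $Z\setminus Z_0$ are $Z_0$, $U_1^1(C)$, $U_1^1(L\setminus C)$, $Z\setminus Z_0$. These partition $X$ because $U^1_1(L)=L$. So $U'\in\mathbb G^r$.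

**Step 4: the perturbation stays in $W$.** On $K\subseteq L$ we have $U'_i=U_i$ a.e. except for $i=1$ on $C\cap K$, and $\mu(C)<\tau$. Hence $U'\in W$. The values of $U'$ on $Z$ are irrelevant here because $Z$ is disjoint from $K$.

**Step 5: $U'$ has no good invariant function.** Let $f:X\to[0,1]$ be $U'$-invariant with $\int f\le a$. On $Z$, $f\circ S=f$ a.e. Since each $s_n$ preserves $\mu$,
$$\int_{Z_{n+1}}f=\int_{Z_n}f\circ s_n=\int_{Z_n}f .$$
So all $\int_{Z_n}f$ are equal with finite sum, and $f=0$ a.e. on $Z$. Discard an $\mathcal R$-invariant null set off which $f\circ U'_i=f$ for all $i$, $f=0$ on $Z$, and the defining identities hold everywhere. For $x\in C$,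
$$f(x)=f(U_1'x)=f(\theta(x))=0 .$$
Furthermore $f|_L$ is $U^1$-invariant. For $i\ge2$, and for $i=1$ off $C$, this is clear since $U'_i=U^1_i$ there. For $x\in C$,
$$f(x)=f(\theta(x))=f(U_1'\theta(x))=f(U_1^1x).$$
So $f$ is constant on $U^1$-orbits in $Y$ and vanishes on $C$, which meets all of them. (The discarded null set is $\mathcal R$-invariant, so it consists of whole orbits.) Hence $f=0$ a.e. on $Y$, and
$$\int_Ff\le\mu(F\setminus Y)\le\mu(F)-c<\mu(F)-\frac c2 .$$
Since $f$ was arbitrary, $U'\notin M_a$. $\square$

Note where $r\ge2$ is used in the construction: $U_1'$ carries the detour from $C$ to $Z_0$ and $U'_2$ carries the shift. It is also used in Lemma 4, and by the Observation of Section 4 that use cannot be avoided.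

## 9. All diagonal orbits are meager: proof of Theorem A

Let $r\ge2$ and suppose that some orbit $\mathcal O\subseteq\mathbb G^r$ is non-meager.

**Step 1: $\mathcal O$ is meager inside $W_0$.** Every $U\in\mathcal O$ has non-meager orbit, so $\mathcal O\subseteq\bigcup_aM_a(F,c)$ by Lemma 3. Hence $\mathcal O\cap W_0\subseteq\bigcup_a(M_a\cap W_0)$, which is meager by Lemma 6.

**Step 2: spread this over $\mathbb G^r$ by conjugation.** The set $\mathbb G\cdot W_0$ is open, and by Lemma 1 it is dense. So its complement is nowhere dense, and $\mathcal O\cap(\mathbb G\cdot W_0)$ is non-meager. By the Lindelöf property $\mathbb G\cdot W_0=\bigcup_nh_n\cdot W_0$ for countably many $h_n\in\mathbb G$. So for some $n$ the set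
$$\mathcal O\cap h_n\cdot W_0=h_n\cdot(\mathcal O\cap W_0)$$
is non-meager; the equality holds because $\mathcal O$ is invariant. Since $h_n$ acts by a homeomorphism, $\mathcal O\cap W_0$ is non-meager. This contradicts Step 1.

So all orbits in $\mathbb G^r$ are meager. By the Baire category theorem a meager set in $\mathbb G^r$ is not comeager, so $\mathbb G$ does not have ample generics. $\blacksquare$

## 10. Hyperfiniteness and the generic finite-orbit tuple: proof of Theorem B

The implications (3)⇒(4)⇒(5) are immediate, since a comeager set in a nonempty Polish space is non-meager. The implication (5)⇒(1) is Theorem A. It remains to prove (1)⇔(2) and (1)⇒(3).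

**(2)⇒(1).** Let $\mathcal R=\bigcup_n\mathcal R_n$ (increasing, finite classes) off an invariant null set. Given $T_1,\dots,T_r,F,\epsilon$, the sets $A_n=\{x\in F:T_i(x)\,\mathcal R_n\,x\ \text{for all }i\}$ increase to $F$ up to a null set. Take $F_\epsilon=A_n$, with the invariant null set removed, for an $n$ such that $\mu(F\setminus A_n)<\epsilon$. Each edge of the induced graph joins $\mathcal R_n$-equivalent points, so components lie in $\mathcal R_n$-classes and are finite.

**(1)⇒(2).** We build finite relations that capture more and more generators on larger and larger sets. Let $\{T_k\}_{k\ge1}\subseteq\mathbb G$ be an enumeration of $\Gamma$ (with repetitions if necessary), and let $F_n\uparrow X$ with $\mu(F_n)<\infty$. Choose $A_n\subseteq F_n$ with $\mu(F_n\setminus A_n)<2^{-n}$ such that the graph induced by $\mathcal G_{T_1,\dots,T_n}$ on $A_n$ has finite components. Let $E_n$ be the equivalence relation whose classes on $A_n$ are these components and which is equality elsewhere. It is Borel, since being joined by a path in $A_n$ is a countable union of Borel conditions. It has finite classes and is contained in $\mathcal R$.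

For each $j$, since $F_j\subseteq F_n$ for $n\ge j$,
$$\sum_{n\ge j}\mu(F_j\setminus A_n)\le\sum_{n\ge j}2^{-n}<\infty .$$
By the Borel–Cantelli lemma a.e. $x\in F_j$ lies in $A_n$ for all large $n$; hence so does a.e. $x\in X$. Discard the (null) $\mathcal R$-saturation of the exceptional set. Then for all remaining $x$ and all $k$, both $x$ and $T_kx$ lie in $A_n$ for all large $n$, and once also $n\ge k$ the pair $(x,T_kx)$ is an edge of the induced graph, so $(x,T_kx)\in E_n$. As $\{T_k\}$ enumerates $\Gamma$, the relation $\mathcal R$ is, on the remaining set, the union over $N$ of the relations $\bigcap_{n\ge N}E_n$. These increase with $N$, are Borel, and have finite classes.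

**(1)⇒(3).** Fix $r\ge1$, and let $\mathbb F_r$ be the free group of rank $r$. A tuple $U\in\mathbb G^r$ makes $X$ an $\mathbb F_r$-set, where a word $w$ acts as $w(U)$, and $U$-orbits are transitive $\mathbb F_r$-sets. Let $t$ range over the countably many isomorphism types of finite transitive $\mathbb F_r$-sets, realized on $\{1,\dots,n_t\}$ by permutations $\pi_1^t,\dots,\pi_r^t$. (For $r=1$ the types are the cycles of length $1,2,3,\dots$.) For $U\in\mathbb G^r$ let $X_t(U)$ be the Borel set of points whose $U$-orbit is of type $t$. Let $\mathcal O$ be the set of $U\in\mathbb G^r$ such that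

- (a) a.e. $U$-orbit is finite, and
- (b) $\mu(X_t(U))=\infty$ for all $t$.

We show that $\mathcal O$ is a single orbit and a dense $G_\delta$.

**Step 1: any two elements of $\mathcal O$ are conjugate.** The set $\mathcal O$ is conjugation invariant, because conjugation by $g$ carries $X_t(U)$ to $g(X_t(U))$ and $g$ preserves $\mu$. Let $H_t\le\mathbb F_r$ be the stabilizer of $1$ in $t$, and choose words $w_1,\dots,w_{n_t}$ (depending on $t$) with $w_k\cdot1=k$. The Borel set of $x\in X_t(U)$ with stabilizer $H_t$ meets each orbit in $X_t(U)$ in a finite nonempty set. Let $B_t(U)$ consist of the least such point of each orbit, for a fixed Borel linear order on $X$. For $b\in B_t(U)$ the map $w\cdot1\mapsto w(U)b$ is an isomorphism from $t$ to the orbit of $b$. So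
$$X_t(U)=\bigsqcup_{k=1}^{n_t}w_k(U)B_t(U),\qquad\mu(X_t(U))=n_t\,\mu(B_t(U)). \tag{1}$$
Now let $U,U'\in\mathcal O$. By (b) and (1), $\mu(B_t(U))=\mu(B_t(U'))=\infty$, so Fact 1 gives isos $\varphi_t:B_t(U)\to B_t(U')$ in $\mathcal R$. Put
$$g(w_k(U)b)=w_k(U')\varphi_t(b)\qquad(b\in B_t(U),\ 1\le k\le n_t).$$
By (a) and (1), applied to both tuples, $g$ is a bijection between conull sets. Its graph lies in $\mathcal R$, since $w_k(U)b\,\mathcal R\,b\,\mathcal R\,\varphi_t(b)\,\mathcal R\,w_k(U')\varphi_t(b)$. So $g\in\mathbb G$. Since $U_iw_k(U)b=w_{\pi_i^t(k)}(U)b$, and similarly for $U'$, we get $gU_ig^{-1}=U'_i$.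

**Step 2: finite orbits of bounded size are stable.** First, if all points of a Borel set $A$ have $U$-orbits of size $\le N$, then the $U$-saturation of $A$ has measure $\le N\mu(A)$. Indeed, for a subgroup $H\le\mathbb F_r$ of index $\le N$ let $A_H$ be the set of $x\in A$ with stabilizer $H$. There are countably many such $H$ and the sets $A_H$ partition $A$. The saturation of $A_H$ is the union of at most $N$ images of $A_H$ under words in $U$, one for each coset of $H$. So it has measure $\le N\mu(A_H)$, and we sum over $H$.

Next, let $\tilde A$ be a $U$-invariant set of finite measure on which all orbits have size $\le N$, and suppose $\mu\{x\in\tilde A:U'_i(x)\ne U_i(x)\}<\delta$ for all $i$. The set of $x\in\tilde A$ with $U'_i(x)\neq U_i(x)$ for some $i$ has measure at most $r\delta$, so its $U$-saturation has measure $\le Nr\delta$. Off this saturation, $U'$ and $U$ coincide on whole finite $U$-orbits, so these are $U'$-orbits of the same type.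

**Step 3: $\mathcal O$ is a $G_\delta$.** For condition (a), let $\mu(K)<\infty$. By Step 2 the $U$-saturation $\tilde A$ of $\{x\in K:|\mathrm{orbit}_U(x)|\le N\}$ has measure $\le N\mu(K)<\infty$. If $U'$ is $\delta$-close to $U$ on $\tilde A$ in each coordinate, then by Step 2
$$\mu\{x\in K:|\mathrm{orbit}_{U'}(x)|\le N\}\ge\mu\{x\in K:|\mathrm{orbit}_U(x)|\le N\}-Nr\delta .$$
So $U\mapsto\mu\{x\in K:|\mathrm{orbit}_U(x)|\le N\}$ is lower semicontinuous. With $K_j\uparrow X$ of finite measure, (a) says: for all $j,m\ge1$ there is $N$ with $\mu\{x\in K_j:|\mathrm{orbit}_U(x)|\le N\}>\mu(K_j)-1/m$. For fixed $j,m,N$ this is an open condition, so (a) defines a $G_\delta$.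

For condition (b), suppose $\mu(X_t(U))>m$. By (1) we can choose $A\subseteq B_t(U)$ with $m<n_t\,\mu(A)<\infty$. Then $\tilde A=\bigsqcup_kw_k(U)A$ is $U$-invariant, contained in $X_t(U)$, and $m<\mu(\tilde A)<\infty$. By Step 2, every $U'$ that is $\delta$-close to $U$ on $\tilde A$ in each coordinate satisfies $\mu(X_t(U'))\ge\mu(\tilde A)-n_tr\delta$, which exceeds $m$ for small $\delta$. So $\{U:\mu(X_t(U))>m\}$ is open, and (b), the intersection of these sets over all $t$ and all $m\in\mathbb N$, is $G_\delta$.

**Step 4: $\mathcal O$ is dense.** This is where (1) is used. Let $U\in\mathbb G^r$, $\mu(F)<\infty$, $\epsilon'>0$, and let $L=F\cup\bigcup_iU_iF$. By (1) of Theorem B there is $L'\subseteq L$ with $\mu(L\setminus L')<\epsilon'$ on which $\mathcal G_{U_1,\dots,U_r}$ induces finite components. Let $\kappa$ be such a component. If $x\in\kappa$ and $U_i(x)\in L'$, then $U_i(x)\in\kappa$. So $U_i$ restricts to a partial injection of $\kappa$ with domain $\{x\in\kappa:U_i(x)\in L'\}$. The complements in $\kappa$ of its domain and of its range are finite of the same size; extend the partial injection to a permutation of $\kappa$ by the order-preserving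 bijection between these complements, for a fixed Borel linear order on $X$. This defines $U'_i$ on $L'$, and the orbits there are finite, since each lies in one $\kappa$.

If $x\in F\cap L'$ and $U_i(x)\in L'$, then $U'_i(x)=U_i(x)$. Since $F\subseteq L$ and $U_i(F)\subseteq L$, however $U'$ is defined off $L'$,
$$\mu\{x\in F:U'_i(x)\ne U_i(x)\}\le\mu(F\setminus L')+\mu(L\setminus L')\le2\epsilon' .$$
The first term accounts for $x\notin L'$ and the second for $U_i(x)\in L\setminus L'$.

Now use the room off $L'$ to realize all types. Partition $X\setminus L'$, which has infinite measure, into sets $X_{t,k}$ ($t$ a type, $1\le k\le n_t$) of infinite measure. Choose isos $\rho_{t,k}:X_{t,1}\to X_{t,k}$ in $\mathcal R$ with $\rho_{t,1}=\mathrm{id}$, and let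
$$U'_i(\rho_{t,k}(x))=\rho_{t,\pi_i^t(k)}(x)\qquad(x\in X_{t,1}).$$
The $U'$-orbit of $x\in X_{t,1}$ is $\{\rho_{t,k}(x):1\le k\le n_t\}$, of type $t$. So $\mu(X_t(U'))=\infty$ for all $t$, and a.e. $U'$-orbit is finite. Thus $U'\in\mathcal O$, and it is within $2\epsilon'$ of $U$ on $F$ in each coordinate.

By Steps 1, 3 and 4, $\mathcal O$ is nonempty, a single diagonal conjugacy orbit, and a dense $G_\delta$, hence comeager in $\mathbb G^r$. As $r\ge1$ was arbitrary, (3) holds. $\blacksquare$
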